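# An undecidable universality problem for structures with forbidden substructures

## 1. A 9-ary and a binary relation suffice

All relation symbols have arity at least $1$, and *countable* means of cardinality at most $\aleph_0$. For $k\ge 2$ let $L_k=\{A,T\}$, where $A$ has arity $2k+5$ and $T$ is binary. So $L_2$ has one $9$-ary and one binary symbol.

**Theorem 1.** From a two-counter machine $\mathcal M$ one can compute a finite set $\mathcal C_{\mathcal M}$ of finite nonempty connected $L_2$-structures such that a universal countable $\mathcal C_{\mathcal M}$-free structure exists if and only if $\mathcal M$, started on counters $(0,0)$, does *not* halt. Hence no algorithm solves the universality problem for $L_2$.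

**Theorem 2.** (a) For every finite relational signature $L$, the set of finite sets $\mathcal C$ of finite nonempty connected $L$-structures admitting a universal countable $\mathcal C$-free structure is $\Pi^1_1$. (b) There is $k$ such that for $L_k$ this set is $\Pi^1_1$-complete; in particular it is not arithmetical.

**Corollary 3.** The undecidability holds for every finite relational signature having two distinct relation symbols of arities $\ge 9$ and $\ge 2$.

Now the vocabulary. Let $L$ be a finite relational signature. An *atom* of an $L$-structure is a tuple in one of its relations.

**Definition.** A *weak embedding* $A\to M$ is an injective map that preserves all relations; it need not reflect them. An *induced embedding*, or just *embedding*, preserves and reflects them.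

For instance, with one binary relation $T$, the directed path $a\to b\to c$ weakly embeds into the directed triangle, but it is not an induced substructure of it, because the triangle has the additional atom $T(c,a)$.

**Definition.** Two elements are adjacent in the *Gaifman graph* of a structure if they occur together in some atom. A finite structure is *connected* if its Gaifman graph is.

A structure consisting of a single atom, on the set of elements of that atom, is always connected.

**Definition.** Let $\mathcal C$ be a finite set of finite nonempty connected structures, the *constraints*. A structure $M$ is *$\mathcal C$-free* if no member of $\mathcal C$ weakly embeds into $M$. A countable $\mathcal C$-free $U$ is *universal* if every countable $\mathcal C$-free structure has an induced embedding into $U$. The *universality problem* for $L$ asks: given $\mathcal C$, does a universal countable $\mathcal C$-free structure exist?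

The mismatch matters: constraints are forbidden *weakly*, but $U$ must contain everything as an *induced* substructure. Because constraints are forbidden weakly, a $\mathcal C$-free structure stays $\mathcal C$-free when we delete atoms or elements. So constraints can say "at most one" but never "at least one". For example, "$T$ has out-degree at most $1$" is given by two constraints: the structure with atoms $T(u,v),T(u,w)$ on three distinct elements, and the structure with atoms $T(u,u),T(u,w)$ with $u\ne w$. But no set of constraints can say that every element has a $T$-successor. A machine encoded by constraints cannot be forced to keep running.

**Definition.** A *$k$-register program* has instructions numbered $1,\dots,m$, each of one of three forms: $\mathrm{inc}(j;l)$, increment register $j$ and go to instruction $l$; $\mathrm{dec}(j;l,l')$, if register $j$ is $0$ go to $l'$, and otherwise decrement it and go to $l$; or halt. It starts at instruction $1$. A *two-counter machine* is a $2$-register program.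

The halting problem for two-counter machines started on $(0,0)$ is undecidable (Minsky, *Computation: Finite and Infinite Machines*, 1967, Ch. 14; a given input is produced from $(0,0)$ by prefixed increments). This gives the last sentence of Theorem 1 from the rest.

For Theorem 2, finite sets $\mathcal C$ are coded by natural numbers. A set of natural numbers (or of pairs of a number and a real, a *real* being a subset of $\mathbb N$) is *$\Pi^1_1$* if it is defined by a formula "for all reals $x$, $\varphi$" with $\varphi$ arithmetical; complements are *$\Sigma^1_1$*. A set of numbers is *$\Pi^1_1$-complete* if it is $\Pi^1_1$ and every $\Pi^1_1$ set of numbers reduces to it by a computable function. Such a set is not arithmetical.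

## 2. Three classes by hand

*One unary predicate $R$, no constraints.* The structure with infinitely many elements in $R$ and infinitely many outside it is universal.

*One binary relation $T$ with in-degree and out-degree at most $1$.* Every component of a free structure is a directed cycle or a directed path (finite, infinite in one direction, or infinite in both directions; a single point is a path). Let $U$ be the disjoint union of $\aleph_0$ copies of the path $\mathbb Z$ and $\aleph_0$ copies of the cycle of each finite length. Every path is an interval in $\mathbb Z$, hence an induced substructure of it. Sending distinct components into distinct copies creates no extra atoms, so $U$ is universal.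

*A binary relation $F$ with out-degree at most $1$, and a unary predicate $R$.* Now there is no universal structure. For $\alpha\in 2^{\mathbb N}$ let $M_\alpha$ have distinct elements $x_0,x_1,\dots$ with $F(x_t,x_{t+1})$ for all $t$, and $R(x_t)$ exactly when $\alpha(t)=1$. If $U$ were universal, with embeddings $\varepsilon_\alpha:M_\alpha\to U$, then since $U$ is countable there would be $\alpha\ne\beta$ with $\varepsilon_\alpha(x_0)=\varepsilon_\beta(x_0)$. Out-degree at most $1$ in $U$ gives, by induction, $\varepsilon_\alpha(x_t)=\varepsilon_\beta(x_t)$ for all $t$. Embeddings preserve and reflect $R$, so $\alpha=\beta$, a contradiction.

The third class shows a mechanism for destroying universality: an element that *determines* an infinite sequence of later elements, together with uncountably many possible sequences of labels. It also kills the first plan one would try for Theorem 1, namely to represent a machine tape by elements $x_0,x_1,\dots$ linked by a partial function, with letters written on them by predicates, and to write the computation into constraints. Whatever the machine does, arbitrary letters on an infinite functional tape already produce uncountably many incompatible structures. The answer to the universality problem is then "no" for every machine that can step along the tape forever,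 halting or not.

So the tape has to be an *unlabelled* function. On such a tape, the only thing a reading device can see is whether two of its heads stand on the same element. That turns out to be enough: distances between heads can serve as counters.

## 3. Heads on an unlabelled track

**Definition.** A *$k$-automaton* is a finite set $Q$ of states with a finite nonempty list $\Delta=\{\tau_1,\dots,\tau_N\}$ of distinct *transitions* $\tau=(q,\pi,\mu,q')$, where $q,q'\in Q$, $\pi\in\{0,1\}^{\{1,\dots,k\}}$ and $\mu\subseteq\{0,\dots,k\}$. A *track* is a set $X$ with a total function $f:X\to X$. A *configuration* is $(q;\bar x)$ with $q\in Q$ and $\bar x=(x_0,\dots,x_k)\in X^{k+1}$.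

Think of $x_0$ as the position of the *base head* and of $x_1,\dots,x_k$ as the positions of $k$ further heads. Put $\pi(\bar x)_j=1$ if $x_j=x_0$ and $\pi(\bar x)_j=0$ otherwise, for $1\le j\le k$.

**Definition.** The transition $\tau=(q,\pi,\mu,q')$ *applies* to $(q;\bar x)$ if $\pi(\bar x)=\pi$. The result is $(q';\bar x')$ with $x'_j=f(x_j)$ for $j\in\mu$ and $x_j'=x_j$ for $j\notin\mu$. An *infinite run* from a configuration $c$ is an infinite sequence of successively applicable transitions starting at $c$.

*Example.* Let $k=2$, one state $q$, and transitions $(q,\pi,\{0,2\},q)$ for the two $\pi$ with $\pi_1=0$. Over $\mathbb N$ with $f(a)=a+1$, starting from $(q;0,3,5)$, the head positions are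
$$(0,3,5)\to(1,3,6)\to(2,3,7)\to(3,3,8),$$
and there the run stops, since now $\pi_1=1$. Read the differences $x_1-x_0$ and $x_2-x_0$ as counters: $(3,5),(2,5),(1,5),(0,5)$. Heads can only move forward, and still we decremented the first counter: we moved every head except head $1$.

The automaton may be nondeterministic. If from some configuration it has uncountably many infinite runs, we expect the mechanism of Section 2 to destroy universality. The next sections turn an automaton into constraints so that this is the only obstruction.

## 4. The constraints attached to an automaton

Fix a $k$-automaton $\Delta$ with $N$ transitions. We write $A$-atoms as $A(e,y,\bar x,y',\bar x')$ with $\bar x,\bar x'$ of length $k+1$; the arity is $1+1+(k+1)+1+(k+1)=2k+5$. Such an atom is meant to say that $y$ stores a configuration with heads at $\bar x$, that $y'$ is the next storage element, and that its heads are at $\bar x'$. The element $e$, the *witness*, carries the name of the transition used. The signature must not depend on the machine, so we cannot have one relation symbol per transition; the name will be a number $i\le N$, given by a $T$-cycle of length $i$ through $e$. A cycle is a good name because "$e$ lies on a $T$-cycle of length $i$" only speaks of atoms that are *present*, which is all that weak embeddings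 respect.

**Definition.** An element is a *gadget* element if it occurs in a $T$-atom or as a witness, a *thread* element if it occurs as $y$ or $y'$, and a *track* element if it occurs in $\bar x$ or $\bar x'$. These are the three *roles*. A *$T$-cycle of length $i$* consists of distinct $v_1,\dots,v_i$ with $T(v_1,v_2),\dots,T(v_i,v_1)$; for $i=1$ this is $T(v,v)$. An $A$-atom is *valid with label $\tau_i$* if its witness lies on a $T$-cycle of length $i$, $1\le i\le N$; then $y$ is its *source* and $y'$ its *target*.

**Definition.** $\mathcal K_\Delta$ is the class of $L_k$-structures such that:

* (K1) No element has two different roles.
* (K2) Each element is the witness of at most one $A$-atom.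
* (K3) (a) $T$ has in-degree and out-degree at most $1$. (b) There is no $T$-path on $N+1$ distinct vertices. (c) If $m\ge1$ and $v_0,\dots,v_m$ are distinct with $T(v_l,v_{l+1})$ for $l<m$, then $v_0,v_m$ are not both witnesses.
* (K4) For a valid atom with label $(q,\pi,\mu,q')$: $\pi(\bar x)=\pi$, and $x_j'=x_j$ for $j\notin\mu$.
* (K5) A valid atom with label $(q,\pi,\mu,q')$ assigns the *datum* $(q,\bar x)$ to $y$ and the datum $(q',\bar x')$ to $y'$. All data assigned to the same element coincide.
* (K6) Two valid atoms with the same source have the same label and the same target.
* (K7) A valid atom with label $(q,\pi,\mu,q')$ yields *arrows* $x_j\to x'_j$ for $j\in\mu$. Any two arrows with the same origin have the same end.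

*Example.* A single atom $A(e,y,\bar x,y',\bar x')$ with no $T$-atom, and with $e$, the thread elements and the track elements kept apart, is in $\mathcal K_\Delta$ whatever equalities hold inside $\bar x,\bar x'$: it is not valid, so (K4)–(K7) say nothing. Add $T(e,e)$, and it becomes valid with label $\tau_1$; now $\bar x$ must match the condition of $\tau_1$, and heads that $\tau_1$ does not move must stay put. Since constraints cannot force a cycle to exist, invalid atoms have to be tolerated, and they are harmless because nothing is demanded of them.

In structures of $\mathcal K_\Delta$, by (K3), every component of the $T$-graph on the gadget elements is a directed path or a directed cycle with at most $N$ vertices. (Degrees at most $1$ make components paths or cycles; a component with more than $N$ vertices would contain a path on $N+1$ distinct vertices.) Each component contains at most one witness, since two distinct vertices of a path or cycle are joined by a directed path in at least one direction. A witness lies on at most one cycle, so labels are unique in structures of $\mathcal K_\Delta$.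

**Definition.** Let $B=2N+2$. Let $\mathcal C_\Delta$ consist of representatives of all isomorphism types of nonempty connected $L_k$-structures with at most $B$ atoms, each element lying in some atom, that are not in $\mathcal K_\Delta$.

There are finitely many such types, since such a structure has at most $B(2k+5)$ elements, and $\mathcal C_\Delta$ is computable from $\Delta$.

**Lemma 5.** $M$ is $\mathcal C_\Delta$-free if and only if $M\in\mathcal K_\Delta$.

*Proof.* **Step 1: violations travel along weak embeddings.** Let $\varphi:C\to M$ be injective and relation-preserving. Roles, being a witness, and $T$-cycles of length $i$ are preserved, because they are expressed by present atoms and by distinctness. So a valid atom with label $\tau_i$ goes to a valid atom with label $\tau_i$, and its data and arrows go to data and arrows. Equalities and inequalities of elements are preserved exactly. Now go through the list. An element with two roles goes to an element with the same two roles. Two distinct $A$-atoms with one witness go to two distinct ones. Two distinct $T$-successors or predecessors, a $T$-path on distinct vertices, and such a path with witnesses at both ends are all preserved. A wrong pattern $\pi(\bar x)\ne\pi$ stays wrong, as does $x_j'\ne x_j$. Two different data at one element, two valid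 atoms with one source and different labels or targets, and two arrows with one origin and different ends are preserved too. (Outside $\mathcal K_\Delta$ an atom might have several labels; the conditions are read for each of them.) Hence if $M\in\mathcal K_\Delta$ and $C$ weakly embeds into $M$, then $C\in\mathcal K_\Delta$. So no member of $\mathcal C_\Delta$ weakly embeds into $M$.

**Step 2: every violation is small and connected.** Let $M\notin\mathcal K_\Delta$. A violation of (K1), (K2) or (K3a) needs at most $2$ atoms, sharing an element. One of (K3b) needs $N$ atoms. One of (K3c), when (b) holds, has $m\le N-1$, so it needs at most $N-1$ $T$-atoms and $2$ $A$-atoms. A violation of (K4)–(K7) needs one valid atom, or two valid atoms sharing an element (the element with two data, the common source, or the common origin), each with a cycle of length at most $N$ through its witness: at most $2(N+1)=B$ atoms. In every case at most $B$ atoms suffice, and on the set of their elements they form a connected structure, not in $\mathcal K_\Delta$, which weakly embeds into $M$. It is isomorphic to a member of $\mathcal C_\Delta$. $\square$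

## 5. Counting infinite runs decides universality

**Theorem 4.** A universal countable $\mathcal C_\Delta$-free structure exists if and only if for every track $(X,f)$ and every configuration $c$ over it, the set of infinite runs from $c$ is countable.

*Two small automata.* Fix one $\pi$. With one state $q$ and the single transition $(q,\pi,\emptyset,q)$ there is at most one infinite run from each configuration, so a universal structure exists. With states $q,p$ and transitions $(q,\pi,\emptyset,q)$, $(q,\pi,\emptyset,p)$, $(p,\pi,\emptyset,q)$, take a track with at least two points and $\bar x$ with $\pi(\bar x)=\pi$. From $(q;\bar x)$ there are $2^{\aleph_0}$ infinite runs, since at each visit to $q$ one may loop or make a detour. So no universal structure exists.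

All tracks and all configurations occur in the criterion because constraints can force neither a particular track nor a particular start. This will cost us work in Section 9.

*Proof that uncountably many runs exclude a universal structure.* **Step 1: a structure for each run.** Let $c$ over $(X,f)$ have uncountably many infinite runs. For a run $\rho=(\tau_{i(0)},\tau_{i(1)},\dots)$ with configurations $(q_t;\bar x^t)$, let $M_\rho$ consist of the track elements occurring in the $\bar x^t$, of distinct new elements $y_0,y_1,\dots$, and, for each $t$, of a fresh $T$-cycle of length $i(t)$ with one vertex $e_t$ on it and the atom
$$A(e_t,y_t,\bar x^t,y_{t+1},\bar x^{t+1}).$$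

**Step 2: $M_\rho\in\mathcal K_\Delta$.** (K1) holds because track, thread and gadget elements are disjoint by construction. For (K2) and (K3): the $T$-graph is a disjoint union of cycles of lengths at most $N$ with exactly one witness each, and that witness is in exactly one $A$-atom. (K4) is the definition of a run. (K5): $y_t$ receives only the datum $(q_t,\bar x^t)$, from the $t$-th atom as source and, if $t>0$, from the previous atom as target. (K6): $y_t$ is the source of exactly one atom. (K7): all arrows have the form $x\to f(x)$.

**Step 3: the starting point determines the run.** Suppose $U$ is universal, with embeddings $\varepsilon_\rho:M_\rho\to U$. Since $U$ is countable, there are $\rho\neq\sigma$ with $\varepsilon_\rho(y_0)=\varepsilon_\sigma(y_0)$. Embeddings carry $T$-cycles to $T$-cycles of the same length, so valid atoms go to valid atoms with the same label. If $\varepsilon_\rho(y_t)=\varepsilon_\sigma(y_t)$, then in $U$ the images of the two $t$-th atoms are valid with the same source, so by (K6) in $U$ (Lemma 5) the $t$-th labels of $\rho$ and $\sigma$ agree and $\varepsilon_\rho(y_{t+1})=\varepsilon_\sigma(y_{t+1})$. By induction all labels agree, so $\rho=\sigma$, a contradiction. $\square$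

The converse takes the next two sections. A structure in $\mathcal K_\Delta$ is a deterministic part (track and thread, with partial functions read off from valid atoms) plus many independent gadgets. The deterministic part will be treated as an algebra with *unary* functions, a setting where amalgamation is free.

## 6. A universal algebra of tracks and threads

Keep the automaton $\Delta$ fixed.

**Definition.** A *$\Delta$-system* is a structure $\mathfrak S$ (possibly empty) with unary predicates $X,Y,D$, $S_q$ ($q\in Q$), $P_\tau$ ($\tau\in\Delta$) and unary functions $f,n,h_0,\dots,h_k$ such that for each element $v$:

* $v$ lies in exactly one of $X,Y$; $D\subseteq X$; if $v\notin D$ then $f(v)=v$; $f(X)\subseteq X$.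
* If $v\in X$: $n(v)=h_j(v)=v$, and no $S_q,P_\tau$ holds of $v$.
* If $v\in Y$: $h_j(v)\in X$, $n(v)\in Y$, exactly one $S_q(v)$ holds, at most one $P_\tau(v)$ holds; if no $P_\tau(v)$ holds then $n(v)=v$.
* If $P_\tau(v)$ with $\tau=(q,\pi,\mu,q')$: $S_q(v)$, $\pi(\bar h(v))=\pi$, $S_{q'}(n(v))$; for $j\in\mu$, $h_j(v)\in D$ and $h_j(n(v))=f(h_j(v))$; for $j\notin\mu$, $h_j(n(v))=h_j(v)$.

Here $X$ is the track and $Y$ the thread. An element $v\in Y$ stores the configuration with state given by $S_q(v)$ and heads at $\bar h(v)$; $P_\tau(v)$ says that transition $\tau$ is performed at $v$, and $n(v)$ stores the result. $D$ is where $f$ is really defined; elsewhere $f$ is a dummy identity.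

*Example.* An infinite run $\rho$ over $(X,f)$ gives a system with $D=X$, $Y=\{y_0,y_1,\dots\}$, $n(y_t)=y_{t+1}$, $\bar h(y_t)=\bar x^t$, the states $q_t$ and the labels of $\rho$. The substructure generated by $y_0$ contains all $y_t$, so it remembers $\rho$.

All axioms are universal in one variable and all functions are unary. So systems are closed under substructures and unions of chains. They also have *free amalgamation*: if $\mathfrak A$ is a (possibly empty) system and $(\mathfrak B_s)_s$ are systems containing $\mathfrak A$ as a substructure and pairwise meeting exactly in $\mathfrak A$, then $\bigcup_s\mathfrak B_s$ is a system containing each $\mathfrak B_s$ as a substructure. Indeed, each element $v$ lies in some $\mathfrak B_s$, the $\mathfrak B_s$ agree where they overlap, and the axioms at $v$ concern only values of terms at $v$, which stay in $\mathfrak B_s$.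

**Lemma 6.** Up to isomorphism preserving the names there are only countably many unary algebras $(W,g)$ generated by finitely many named elements $z_1,\dots,z_s$.

*Proof.* The aim is a finite record that determines the algebra. For each $l$ let $a_l\in\mathbb N\cup\{\infty\}$ be least such that $g^{a_l}(z_l)=g^b(z_m)$ for some $m<l$ and $b\ge0$, or for $m=l$ and some $b<a_l$. Record $a_l$ and one such pair $(m,b)$ (no pair if $a_l=\infty$).

The elements $g^a(z_l)$ with $a<a_l$ are pairwise distinct: an equality $g^a(z_l)=g^b(z_l)$ with $b<a<a_l$, or $g^a(z_l)=g^b(z_m)$ with $m<l$ and $a<a_l$, contradicts the minimality of $a_l$. If $a\ge a_l$, then $g^a(z_l)=g^{a-a_l+b}(z_m)$, where either $m<l$, or $m=l$ and the exponent has decreased. So the pair (index, exponent) decreases lexicographically, and iterating we reach one of the listed elements, by a procedure that uses only the records. Hence the records determine the algebra: its elements are the listed ones, and $g(g^a(z_l))$ is the listed element to which $g^{a+1}(z_l)$ reduces. There are countably many records. $\square$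

**Lemma 7.** If all sets of infinite runs from configurations are countable, then there are only countably many finitely generated systems up to isomorphism.

*Proof.* **Step 1: find generators for the two parts.** Let $\mathfrak S$ be generated by $g_1,\dots,g_r$. Let $z_1,\dots,z_s$ list the $g_i\in X$ and all $h_j(g_i)$ for $g_i\in Y$. For $v\in Y$, $h_j(n(v))$ is $h_j(v)$ or $f(h_j(v))$, so $h_j(n^a(g_i))$ is an $f$-iterate of $h_j(g_i)$. Therefore the set of all $f$-iterates of the $z$'s and all $n$-iterates of the $g_i\in Y$ is closed under all functions. So the $X$-part is generated under $f$ by the $z$'s, and the $Y$-part under $n$ by the $g_i\in Y$.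

**Step 2: list data that determine $\mathfrak S$.** They are:

1. which $g_i$ lie in $X$ or in $Y$, and the states of the $g_i\in Y$;
2. the named algebra ($X$-part, $f$, $\bar z$), and for each $z_l$ the least $a\le\infty$ with $f^a(z_l)\notin D$;
3. the named algebra ($Y$-part, $n$, $(g_i)_{g_i\in Y}$);
4. for each $g_i\in Y$, the sequence of labels $\tau$ with $P_\tau(n^a(g_i))$, $a=0,1,\dots$, up to the first unlabelled element.

Item 2 determines $f$, and also $D$: once an orbit leaves $D$ it is constant, so $f^c(z_l)\in D$ exactly when $c$ is smaller than the recorded number. Item 3 determines $n$. Item 4 determines all $P_\tau$, because $n$ is constant from the first unlabelled element on. States along $n^a(g_i)$ are read off from item 1 and the labels. Finally $h_j(n^a(g_i))=f^c(h_j(g_i))$, where $c$ is the number of labels among the first $a$ (or as many as exist) whose $\mu$ contains $j$, and $h_j(g_i)$ is one of the named $z$'s. All other values are trivial by the axioms. So if two systems have the same data, the name-preserving isomorphisms of the $X$-parts and of the $Y$-parts together form an isomorphism of systems.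

**Step 3: count.** For items 1–3 there are countably many possibilities, by Lemma 6. Given items 1 and 2, each sequence in item 4 is finite, or it is infinite and then, by the last group of axioms, is an infinite run over the track ($X$-part, $f$) from the configuration given by the state of $g_i$ and $\bar h(g_i)$. By hypothesis there are countably many such runs. There are finitely many $g_i$, so countably many possibilities in all. $\square$

**Lemma 8.** Under the hypothesis of Lemma 7 there is a countable system $\mathfrak S^*$ into which every countable system embeds.

*Proof.* **Step 1: build $\mathfrak S^*$ by gluing on everything.** Finitely generated systems are countable. Let $\mathcal B$ be a countable set of representatives of their isomorphism types. Given a countable system $\mathfrak S$, consider triples $(\mathfrak A,\mathfrak B,\epsilon)$ with $\mathfrak A$ a finitely generated (possibly empty) substructure of $\mathfrak S$, $\mathfrak B\in\mathcal B$, and $\epsilon:\mathfrak A\to\mathfrak B$ an embedding. There are countably many, since $\epsilon$ is determined by the images of finitely many generators. Start with $\mathfrak S_0=\emptyset$, and let $\mathfrak S_{i+1}$ arise from $\mathfrak S_i$ by adding, for each such triple of $\mathfrak S_i$, a copy of $\mathfrak B$ glued along $\epsilon$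 to $\mathfrak A$, with the new parts of distinct copies disjoint. Each element of $\mathfrak S_{i+1}$ generates a substructure inside $\mathfrak S_i$ or inside one of the copies, so the one-variable axioms hold. Thus $\mathfrak S_{i+1}$ is a countable system with $\mathfrak S_i$ as a substructure. Put $\mathfrak S^*=\bigcup_i\mathfrak S_i$.

**Step 2: embed a given system.** Let $\mathfrak S$ be a countable system, the union of a chain $\emptyset=\mathfrak A_0\subseteq\mathfrak A_1\subseteq\cdots$ of finitely generated substructures. Suppose $\varphi:\mathfrak A_i\to\mathfrak S^*$ is an embedding. Its image is finitely generated, so it lies in some $\mathfrak S_m$. Let $\mathfrak B\in\mathcal B$ be isomorphic to $\mathfrak A_{i+1}$, and let $\epsilon$ be the composition $\varphi(\mathfrak A_i)\to\mathfrak A_i\subseteq\mathfrak A_{i+1}\cong\mathfrak B$. The copy of $\mathfrak B$ glued on for the triple $(\varphi(\mathfrak A_i),\mathfrak B,\epsilon)$ extends $\varphi$ to an embedding $\mathfrak A_{i+1}\to\mathfrak S_{m+1}$. The union of these embeddings embeds $\mathfrak S$. $\square$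

*Remark.* For systems with $Y=\emptyset$, Lemma 7 needs no hypothesis and the proof of Lemma 8 applies verbatim. So there is a countable $(X^*,f,D)$ into which all countable ones embed. Taking $F=\{(x,f(x)):x\in D\}$, we see that the class of Section 2 with $F$ alone, without $R$, does have a universal structure. It is the labels that destroyed it.

## 7. Attaching gadgets to the universal system

*Proof that countably many runs give a universal structure.* Assume that all sets of infinite runs from configurations are countable. Let $\mathfrak S^*$ be as in Lemma 8, with sorts $X^*,Y^*$, and let $Z^*,I^*$ be disjoint new countably infinite sets.

**Step 1: define $U$, offering every admissible gadget infinitely often.** The base of $U$ is $X^*\cup Y^*\cup Z^*\cup I^*$. Add pairwise disjoint new gadgets: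

* (path gadgets) for every $\bar b=(y,\bar x,y',\bar x')$ with $y,y'\in Y^*\cup Z^*$ and entries of $\bar x,\bar x'$ in $X^*$, and all $1\le p\le m\le N$: $\aleph_0$ copies of a directed $T$-path $v_1\to\dots\to v_m$ (no $T$-atom if $m=1$) with $A(v_p,\bar b)$;
* (cycle gadgets) for every $i\le N$ and $y\in Y^*$ with $P_{\tau_i}(y)$: $\aleph_0$ copies of a $T$-cycle of length $i$ with one vertex $v$ and $A(v,y,\bar h(y),n(y),\bar h(n(y)))$;
* (free gadgets) $\aleph_0$ copies of each directed $T$-path with $2\le m\le N$ vertices and of each $T$-cycle of length at most $N$, without $A$-atoms.

**Step 2: $U$ is $\mathcal C_\Delta$-free.** By Lemma 5 we check $U\in\mathcal K_\Delta$. (K1): track elements lie in $X^*$, thread elements in $Y^*\cup Z^*$, gadget elements are the new ones. (K2), (K3): the $T$-graph is a disjoint union of paths and cycles with at most $N$ vertices, and each gadget contains at most one witness, in exactly one $A$-atom. The valid atoms are exactly those of the cycle gadgets. For them, (K4) follows from the last group of system axioms, and all arrows have the form $h_j(y)\to h_j(n(y))=f(h_j(y))$, which gives (K7). (K5): an element $v\in Y^*$ receives only the datum given by its state and $\bar h(v)$; when $v=n(y)$ is a target this uses $S_{q'}(n(y))$. (K6): label and target are determined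 by $y$. Clearly $U$ is countable.

**Step 3: read a system off a given structure.** Let $M\in\mathcal K_\Delta$ be countable. Let $X_M$ be its set of track elements, $Y_M$ its thread elements to which a datum is assigned, $Z_M$ its other thread elements, and $I_M$ its elements in no atom. By (K1) these sets and the set of gadget elements partition $M$. Define a system $\mathfrak S(M)$ on $X_M\cup Y_M$: the sorts are $X_M$ and $Y_M$; $D$ is the set of origins of arrows and $f$ on $D$ is given by the arrows, well defined by (K7); states and $h_j$ on $Y_M$ are given by the data, well defined by (K5); $P_\tau(y)$ and $n(y)=y'$ are given by the valid atoms with source $y$ and label $\tau$, well defined by (K6), and $y'\in Y_M$ because targets receive data. Elsewhere $f$ and $n$ are the identity, and $h_j$ is the identity on $X_M$.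

For a valid atom with label $\tau=(q,\pi,\mu,q')$ we have $\bar h(y)=\bar x$ and $\bar h(n(y))=\bar x'$. By (K5) the states of $y$ and $n(y)$ are $q$ and $q'$. By (K4), $\pi(\bar x)=\pi$ and $x'_j=x_j$ for $j\notin\mu$. For $j\in\mu$ there is an arrow $x_j\to x'_j$, so $x_j\in D$ and $f(x_j)=x'_j$. So the last group of axioms holds; the others are immediate.

**Step 4: embed $M$.** Let $g$ embed $\mathfrak S(M)$ into $\mathfrak S^*$, and extend $g$ by injections $Z_M\to Z^*$ and $I_M\to I^*$. Each $T$-component of gadget elements of $M$ is a path or cycle with at most $N$ vertices and at most one witness, which lies in exactly one $A$-atom by (K2).

* A component without a witness is mapped isomorphically onto a free gadget of its type. (Having no witness, its elements lie in $T$-atoms, so a path has at least $2$ vertices.)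
* A path component with an atom over $\bar b$ is mapped onto a path gadget with the same length and the same position of the witness, over $g(\bar b)$.
* Consider a cycle component of length $i$ with an atom over $\bar b$. The atom is valid with label $\tau_i$, so in $\mathfrak S(M)$ we have $P_{\tau_i}(y)$ and $\bar b=(y,\bar h(y),n(y),\bar h(n(y)))$. As $g$ is an embedding of systems, $U$ has cycle gadgets of length $i$ over $g(\bar b)$, and we map onto one of them, witness to witness.

There are countably many components and $\aleph_0$ copies of each gadget, so distinct components can be given distinct copies. The resulting map is injective and preserves relations.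

**Step 5: the map reflects relations.** Every atom of $U$ has a gadget element in its first place. If all entries of an atom lie in the image, then the gadget of its first entry is the image of a whole component of $M$, and all atoms involving that gadget are images of atoms of $M$. So the map is an induced embedding, and $U$ is universal. With Section 5, Theorem 4 is proved. $\square$

## 8. Counters as distances between heads

From now on the task is to design automata. On the track $\mathbb N$, counters are differences of positions. On an arbitrary track this can go wrong. Let $X=\{t,u\}$ with $f(t)=f(u)=u$, and let heads $0$ and $1$ both stand at $t$. Moving head $1$ twice should produce the counter value $2$, and head $1$ is now at $u$. Decrement, by moving head $0$ and not head $1$: head $0$ is at $u$ too, and the counter already reads $0$. The trouble is that $t$ is neither on a cycle nor on an infinite injective orbit.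

**Definition.** Fix a track $(X,f)$. Call $x\in X$ *regular* if its iterates $f^a(x)$, $a\ge0$, are pairwise distinct (then $\operatorname{per}(x)=\infty$) or $x$ is periodic (then $\operatorname{per}(x)$ is the exact period).

If $x$ is regular, so is $f(x)$, with the same $\operatorname{per}$. For every $x$, all but finitely many of the iterates $f^a(x)$ are regular: either the iterates are pairwise distinct and $x$ itself is regular, or the orbit is eventually periodic. In the example, $t$ is not regular and $u$ is, with $\operatorname{per}(u)=1$.

**Definition.** Let $x_0$ be regular. Head $j\ge1$ *has value $c$* if $x_j=f^c(x_0)$ and $0\le c<\operatorname{per}(x_0)$. The tuple $\bar x$ is *exact with value $(c_1,\dots,c_k)$* if every head $j\ge1$ has value $c_j$.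

Values are unique, because the $f^c(x_0)$ with $0\le c<\operatorname{per}(x_0)$ are distinct. On a cycle $0\to1\to2\to3\to4\to0$, if the base head is at $3$ and head $1$ at $1$, then head $1$ has value $3$. On $\mathbb N$, a head behind the base head has no value.

**Lemma 9.** Let $x_0$ be regular and $P=\operatorname{per}(x_0)$. After each of the following moves the base head is again regular with the same $P$, and:

(i) If head $j$ has value $c$, then $x_j=x_0$ iff $c=0$.
(ii) If all heads except $j\ge 1$ move, every head $l\ne j$ that has a value keeps it, and if head $j$ has value $c>0$, its new value is $c-1$.
(iii) If head $j\ge1$ alone moves and it has value $c$, then either $c+1<P$ and its new value is $c+1$ (so $x_j\ne x_0$), or $c+1=P$ and the new $x_j$ equals $x_0$. Other values do not change.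
(iv) If all heads move, every head that has a value keeps it.

*Proof.* The base head stays or moves to $f(x_0)$, which is regular with the same $P$. (i) The elements $f^c(x_0)$, $0\le c<P$, are distinct. (ii) The new base is $x_0'=f(x_0)$. For $l\ne j$ with value $c$, the new position is $f(f^c(x_0))=f^c(x_0')$. For $j$, $x_j=f^c(x_0)=f^{c-1}(x_0')$. (iii) The new $x_j$ is $f^{c+1}(x_0)$. If $c+1<P$, use the definition and (i). If $c+1=P<\infty$, then $x_0$ has period $P$ and $f^P(x_0)=x_0$. (iv) As in (ii). $\square$

The second alternative in (iii) is *overflow* on a finite cycle. It is visible: after an increment, a head that should have a positive value stands on the base head. So we let the automaton stop there.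

**Definition.** The *block* with exit state $E$ of a $k$-register program has states $q_i$ ($i\le m$), extra states $q_i^+$ for inc-instructions, and the following transitions, for all $\pi$ satisfying the stated condition:

* $i=\mathrm{inc}(j;l)$: $(q_i,\pi,\{j\},q_i^+)$; and $(q_i^+,\pi,\emptyset,q_l)$ if $\pi_j=0$.
* $i=\mathrm{dec}(j;l,l')$: $(q_i,\pi,\emptyset,q_{l'})$ if $\pi_j=1$; $(q_i,\pi,\{0,\dots,k\}\setminus\{j\},q_l)$ if $\pi_j=0$.
* $i=$ halt: $(q_i,\pi,\emptyset,E)$.

In a block there is at most one transition for each state and each $\pi$.

**Lemma 10.** Started at $q_i$ with an exact tuple of value $\bar c$, the unique run inside the block simulates the program from instruction $i$ with register contents $\bar c$, the tuple being exact with the current register contents at each state $q_{i'}$ and on reaching $E$, unless it stops at some state $q_{i'}^+$ because of overflow $c_j+1=\operatorname{per}(x_0)$. Overflow is impossible if $\operatorname{per}(x_0)=\infty$.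

*Proof.* We check one instruction; induction does the rest. At $\mathrm{inc}(j;l)$, head $j$ moves. By Lemma 9 (iii), either the new tuple is exact with $c_j+1$ in place of $c_j$, and then $\pi_j=0$ at $q_i^+$ and the run goes on to $q_l$; or $c_j+1=P$, then $\pi_j=1$ and no transition applies. At $\mathrm{dec}(j;l,l')$, by Lemma 9 (i), $\pi_j=1$ iff $c_j=0$; in that case we go to $q_{l'}$ without moving, and otherwise Lemma 9 (ii) decrements $c_j$ and preserves the other values. At halt nothing moves and the run goes to $E$. $\square$

## 9. Choose, reset, repeat

Let $\mathcal M$ be a two-counter machine and $k=2$. We want an automaton with uncountably many runs from some configuration exactly when $\mathcal M$ halts on $(0,0)$. The first design that comes to mind: when $\mathcal M$ halts, go to a state $*$, make a binary choice there, and start $\mathcal M$ again, by transitions $*\to r_0,r_1\to q_1$ without moves. If $\mathcal M$ visits $*$ infinitely often, we get $2^{\aleph_0}$ runs.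

This fails, because Theorem 4 allows every initial configuration. Let $\mathcal M$ be the program
$$1:\ \mathrm{dec}(1;2,1),\qquad 2:\ \mathrm{inc}(1;3),\qquad 3:\ \text{halt}.$$
From $(0,0)$ it loops at instruction $1$ forever. But over $\mathbb N$, from $(q_1;0,1,0)$, which is exact with value $(1,0)$, it decrements (heads $(1,1,1)$), increments (heads $(1,2,1)$), halts with value $(1,0)$, and starts again. So $*$ is visited infinitely often although $\mathcal M$ does not halt on $(0,0)$. Moreover, in general the initial heads need not be related to each other at all.

The cure: between two rounds, reset both counters to $0$, and let the reset be verified by the equality tests, so that garbage cannot pass. Also move all heads once in every round, so that the base head eventually becomes regular.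

**Definition.** $\Delta_{\mathcal M}$ consists of the block of $\mathcal M$ with exit state $*$, together with, for all $\pi$ satisfying the stated conditions:

* $(*,\pi,\emptyset,r_0)$, $(*,\pi,\emptyset,r_1)$; $(r_b,\pi,\emptyset,R_1)$ for $b=0,1$;
* $(R_1,\pi,\emptyset,R_2)$ if $\pi_1=1$; $(R_1,\pi,\{0,2\},R_1)$ if $\pi_1=0$;
* $(R_2,\pi,\emptyset,G)$ if $\pi_2=1$; $(R_2,\pi,\{0,1\},R_2)$ if $\pi_2=0$;
* $(G,\pi,\{0,1,2\},q_1)$.

*Proof of Theorem 1.* **Step 1: translate uncountability into visits to $*$.** For a state $q\ne *$ and each $\pi$ there is at most one transition. At $*$ there is a binary choice, after which $r_0,r_1$ behave identically. So from a given configuration, the sequence of configurations modulo $r_0\sim r_1$ does not depend on the choices. If it is infinite and visits $*$ infinitely often, there are $2^{\aleph_0}$ infinite runs; otherwise there are finitely many. By Theorem 4 it suffices to prove the following.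

**Claim.** Some infinite run, over some track and from some configuration, visits $*$ infinitely often if and only if $\mathcal M$ halts on $(0,0)$.

**Step 2: if $\mathcal M$ halts, such a run exists.** Take $X=\mathbb N$, $f(a)=a+1$; all elements are regular with $\operatorname{per}=\infty$. Start at $(G;0,0,0)$. All heads move together, giving $(q_1;1,1,1)$, exact with value $(0,0)$. By Lemma 10, $\mathcal M$ is simulated from $(0,0)$, and $*$ is reached with an exact tuple. By Lemma 9 (i), (ii), the loop at $R_1$ decrements register $1$ to $0$ and keeps register $2$; then the loop at $R_2$ decrements register $2$ to $0$ and keeps register $1$ at $0$. So $G$ is reached with all heads equal. This repeats forever.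

**Step 3: conversely, every such run passes $G$ with all heads equal.** Let a run visit $*$ infinitely often, over any track. After a visit to $*$, a later visit to $*$ can only be reached through $R_1,R_2,G,q_1$ in this order. $R_1$ is left with $x_1=x_0$. Moves at $R_2$ move heads $0$ and $1$ together and preserve $x_1=x_0$. $R_2$ is left with $x_2=x_0$. So $G$ is visited with all three heads equal, whatever the configuration was before.

**Step 4: such a run certifies that $\mathcal M$ halts.** At $G$ the base head moves, and every move of it applies $f$. So it moves infinitely often along one $f$-orbit, and from some time on it is regular. Consider a visit to $G$ after that time, lying between two consecutive visits to $*$. After it the configuration is $(q_1;w,w,w)$ with $w$ regular, exact with value $(0,0)$. The run does not stop and reaches $*$ again. By Lemma 10 it simulates $\mathcal M$ from $(0,0)$ up to a halt instruction. So $\mathcal M$ halts on $(0,0)$, and the claim is proved.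

**Step 5: conclude.** Put $\mathcal C_{\mathcal M}=\mathcal C_{\Delta_{\mathcal M}}$. This is computable from $\mathcal M$, the signature $L_2$ is fixed, and a universal countable $\mathcal C_{\mathcal M}$-free structure exists iff $\mathcal M$ does not halt on $(0,0)$. Since that halting problem is undecidable (Minsky, as recalled in Section 1), no algorithm solves the universality problem for $L_2$. $\square$

## 10. Padding to larger signatures

*Proof of Corollary 3.* The aim is to simulate $L_2$ inside the larger signature by constraints. Let $A',T'$ be distinct symbols of arities $r\ge9$ and $t\ge2$. Read $A$-atoms as $A'$-atoms whose coordinates beyond the $9$th all equal the first, and $T$-atoms as $T'$-atoms whose coordinates beyond the $2$nd all equal the second. Translate the constraints $\mathcal C_{\mathcal M}$ accordingly; Gaifman graphs do not change. Add, up to isomorphism, all one-atom structures, on the set of elements of the atom, consisting of an $A'$- or $T'$-atom not of this form, or of an atom of any other relation symbol. These are finitely many, finite, nonempty and connected.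

An injective map preserves the equality pattern of an atom. So the structures omitting the added constraints are exactly those all of whose atoms are $A'$- and $T'$-atoms of the special form. These are the same thing as $L_2$-structures, with the same weak and the same induced embeddings. Hence the structures free of all the constraints correspond exactly to the $\mathcal C_{\mathcal M}$-free $L_2$-structures, and one class has a universal structure iff the other does. $\square$

*Remark.* A result of Cherlin and Shi states that, for each finite relational signature $L$, the universality problem for all $L$-structures reduces to that for graphs with a vertex coloring by two colors. If this reduction, applied to the single signature $L_2$, is effective (as a reduction of decision problems is), then the universality problem for graphs with a vertex coloring by two colors is also undecidable. Nothing else here depends on this.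

## 11. Paths through trees: $\Pi^1_1$-hardness

Notation: $2^{<\omega}$ is the set of finite $0$-$1$ strings; a *tree* is a set of strings closed under prefixes; $[\mathcal T]$ is the set of infinite paths of $\mathcal T$, that is, of infinite sequences all of whose finite prefixes are in $\mathcal T$; $\alpha|i$ is the prefix of length $i$.

In Section 9 the choices at $*$ were unrestricted, so the number of runs was finite or $2^{\aleph_0}$. To reach $\Pi^1_1$, we let the choices spell a path through a given computable tree $\mathcal T\subseteq 2^{<\omega}$. A register must then remember the string chosen so far, from one visit to $*$ to the next. This rules out the cure of Section 9: resetting the counters would erase the memory. We need to force the heads into an exact tuple *without destroying the value*. The device is to transfer register $1$ to register $2$ and back. The transfer loop can be left only if head $1$ meets the base head, which filters out garbage, and meanwhile the value is kept by head $2$.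

**Step 1: fix the number of registers.** Fix $K\ge2$ such that from an index of a partial computable $g:\mathbb N\to\mathbb N$ one can compute a $K$-register program which, started with $(s,0,\dots,0)$, halts iff $g(s)$ is defined, and then with $(g(s),0,\dots,0)$. Such $K$ exists: take a register program for a universal partial computable function $u(e,s)$, with $s$ in register $1$, $e$ in register $2$ and output in register $1$; prefix it with $e$ increments of register $2$, and clear the other registers by dec-loops before halting. Let $k=K$ and $H=\{0,\dots,k\}$.

**Step 2: define the automaton.** Let $\mathrm{code}:2^{<\omega}\to\mathbb N$ be the computable bijection given by the length-lexicographic order, so $\mathrm{code}(\emptyset)=0$, and let $\sigma_s$ be the string with code $s$. Let $\mathcal T\subseteq2^{<\omega}$ be a computable tree. For $b=0,1$ let $g_b(s)=\mathrm{code}(\sigma_sb)$ if $\sigma_sb\in\mathcal T$, undefined otherwise, and let $\mathcal P_b$ be a program for $g_b$ as in Step 1. Let $\Delta_{\mathcal T}$ consist of disjoint blocks for $\mathcal P_0,\mathcal P_1$, both with exit state $V_2$, together with, for all $\pi$ satisfying the conditions: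

* $(*,\pi,\emptyset,r_b)$ and $(r_b,\pi,H,\text{start of }\mathcal P_b)$, $b=0,1$;
* $(V_j,\pi,\emptyset,V_{j+1})$ if $\pi_j=1$, for $2\le j\le k$, where $V_{k+1}:=W_1$;
* $(W_1,\pi,\emptyset,W_2)$ if $\pi_1=1$; $(W_1,\pi,H\setminus\{1\},W_1')$ if $\pi_1=0$; $(W_1',\pi,\{2\},W_1'')$; $(W_1'',\pi,\emptyset,W_1)$ if $\pi_2=0$;
* $(W_2,\pi,\emptyset,*)$ if $\pi_2=1$; $(W_2,\pi,H\setminus\{2\},W_2')$ if $\pi_2=0$; $(W_2',\pi,\{1\},W_2'')$; $(W_2'',\pi,\emptyset,W_2)$ if $\pi_1=0$.

Only $*$ has more than one transition for a given $\pi$. The $V_j$ test that registers $2,\dots,k$ are zero; one turn of the $W_1$-loop decrements register $1$ and increments register $2$; the $W_2$-loop does the reverse.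

**Claim.** All sets of infinite runs of $\Delta_{\mathcal T}$ are countable if and only if $[\mathcal T]$ is countable.

**Step 3: paths give runs.** Over $(\mathbb N,\text{successor})$ start at $(*;0,\dots,0)$, exact with value $\bar 0$. Let $\alpha\in[\mathcal T]$, and choose the bits of $\alpha$ at the successive visits to $*$. I claim that the $i$-th visit, $i\ge0$, has value $(\mathrm{code}(\alpha|i),0,\dots,0)$. This holds for $i=0$. If it holds for $i$ and $b=\alpha(i)$, then $r_b$ moves all heads and keeps the value (Lemma 9 (iv)). By Lemma 10, with $\operatorname{per}=\infty$, the block of $\mathcal P_b$ is left with value $(\mathrm{code}(\alpha|(i+1)),0,\dots,0)$, since $\alpha|(i+1)\in\mathcal T$. The $V_j$ are passed, and by Lemma 9 the $W_1$- and $W_2$-loops transfer register $1$ to register $2$ and back. So the run is infinite, and distinct $\alpha$ give distinct runs. Hence if all sets of infinite runs are countable, so is $[\mathcal T]$.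

**Step 4: every run that returns to $*$ forever becomes exact.** Let $[\mathcal T]$ be countable, and fix a track and a configuration. Infinite runs visiting $*$ finitely often are determined by a finite initial segment, so there are countably many. Let $\rho$ visit $*$ infinitely often. At each $r_b$ the base head moves, so from some time on it is regular; let $P$ be the then constant value of $\operatorname{per}(x_0)$.

Consider a later full passage from $*$ to $*$. It goes through a block, which it can leave only to $V_2$, then through $V_2,\dots,V_k$ without moves. So it enters $W_1$ with $x_2=\dots=x_k=x_0$; heads $2,\dots,k$ have value $0$, and about head $1$ we know nothing. In the $W_1$-loop, the move of $H\setminus\{1\}$ preserves the values of heads $2,\dots,k$ by Lemma 9 (ii), which asks nothing of head $1$ for this. The move of head $2$ increases its value by $1$, by Lemma 9 (iii), unless there is overflow; but then $x_2=x_0$ and the run would stop at $W_1''$. So at $W_1$, heads $3,\dots,k$ always have value $0$ and head $2$ has some value. Since the run gets back to $*$, the loop is left, and it is left with $x_1=x_0$. Now head $1$ has value $0$, and the tuple is exact.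

By Lemma 9 and Lemma 10, since $\rho$ never stops, overflow never occurs, and the tuple is exact from then on (at $*$, at the states $r_b$, $q_i$, $V_j$, and throughout the loops). The $W_2$-loop is left with $x_2=x_0$, so at the next visit to $*$ the value is $(s_0,0,\dots,0)$ for some $s_0$.

**Step 5: such a run follows a path of $\mathcal T$.** Let $b_0,b_1,\dots$ be the choices at this and the following visits to $*$. If the value at the $i$-th of these visits is $(s_i,0,\dots,0)$, then by Lemma 10 the program $\mathcal P_{b_i}$ is simulated from $(s_i,0,\dots,0)$; as the run leaves the block, $g_{b_i}(s_i)$ is defined and the block is left with value $(g_{b_i}(s_i),0,\dots,0)$. The loops transfer this value to register $2$ and back. So $s_{i+1}=g_{b_i}(s_i)$ for all $i$. Hence $\sigma_{s_0}b_0\cdots b_i\in\mathcal T$ for all $i$, that is, $\sigma_{s_0}b_0b_1\cdots\in[\mathcal T]$. The run $\rho$ is determined by its finite initial segment up to that visit, which determines the configuration and hence $s_0$, together with this element of $[\mathcal T]$, which then gives the choices. So there are countably many such $\rho$, and the claim is proved.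

**Step 6: countability of $[\mathcal T]$ is $\Pi^1_1$-hard.** By the claim and Theorem 4, a universal countable $\mathcal C_{\Delta_{\mathcal T}}$-free structure exists iff $[\mathcal T]$ is countable, and $\mathcal C_{\Delta_{\mathcal T}}$ is computable from an index of $\mathcal T$. By a theorem of Kleene, well-foundedness (having no infinite path) of nonempty computable trees $\mathcal S\subseteq\mathbb N^{<\omega}$ is $\Pi^1_1$-complete. So it suffices to compute from $\mathcal S$ a tree $\mathcal T$ whose path set is countable exactly when $\mathcal S$ is well-founded. A single path of $\mathcal S$ must be inflated to uncountably many, and $\mathbb N$-branching must be coded by binary branching. Let $\mathcal T$ be the set of strings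
$$0^{a_0}1b_0\,0^{a_1}1b_1\cdots0^{a_{n-1}}1b_{n-1}\,\theta,\qquad (a_0,\dots,a_{n-1})\in \mathcal S,\ b_i\in\{0,1\},\ \theta\in\{0^m,0^m1:m\ge0\}.$$
The decomposition is unique (read zeros up to a $1$, then one free bit, and repeat), so $\mathcal T$ is computable. It is closed under prefixes because $\mathcal S$ is: cutting inside a block leaves a $\theta$. Its paths are of two kinds. Those with infinitely many blocks correspond bijectively to $[\mathcal S]\times2^{\omega}$. Those with finitely many blocks end in $0^\omega$, and there are only countably many. So $[\mathcal T]$ is countable iff $[\mathcal S]=\emptyset$, i.e. iff $\mathcal S$ is well-founded.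

Thus for $L_K$ the set in Theorem 2 is $\Pi^1_1$-hard. Membership in $\Pi^1_1$ is part (a), proved next; the two together give Theorem 2(b). $\square$

## 12. Existential types and the $\Pi^1_1$ upper bound

Now $L$ and $\mathcal C$ are arbitrary. Literally, "there is a universal $U$ such that every countable free $M$ embeds into $U$ by some embedding" has three alternating quantifiers over reals ($\exists\forall\exists$), which is far from $\Pi^1_1$. The plan is to replace it by "certain sets $\mathrm{Tp}_n$ of reals are countable", where the $\mathrm{Tp}_n$ are arithmetical, and then to use the effective perfect set theorem.

If the one-point structure without atoms is in $\mathcal C$, there are no nonempty $\mathcal C$-free structures. This case is decidable and its answer does not depend on anything else, so assume it is not in $\mathcal C$; then that structure is $\mathcal C$-free. The class of $\mathcal C$-free structures is axiomatized by finitely many universal sentences. It is closed under substructures, unions of chains and disjoint unions; the last because constraints are nonempty and connected, so a weak image of a constraint lies in one summand.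

**Definition.** A $\mathcal C$-free $M$ is *existentially closed* (e.c.) if every existential formula with parameters in $M$ that holds in some $\mathcal C$-free $N\supseteq M$ holds in $M$.

Two standard facts (Hodges, *Model Theory*, Section 8.2): every countable $\mathcal C$-free structure embeds in a countable e.c. one, and unions of chains of e.c. structures are e.c. For the first, go through all pairs of an existential formula and a tuple of $M_0$ and, whenever some $\mathcal C$-free extension of the structure reached so far makes the formula true of the tuple, pass to a countable such extension (Löwenheim–Skolem). Let $M_1$ be the union, repeat to get $M_2,M_3,\dots$, and take the union $M$. If $N\supseteq M$ makes $\psi(\bar a)$ true, with $\bar a\in M_i$, then $N$ was an available extension when $(\psi,\bar a)$ was treated, so $\psi(\bar a)$ was made true then, and existential formulas persist upwards. For the second fact: if $N$ extends the union and satisfies $\psi(\bar a)$, with $\bar a$ in a member $M_i$ of the chain, then $M_i\models\psi(\bar a)$, hence so does the union.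

**Definition.** For $\bar a\in M^n$ let $p_M(\bar a)$ be the set of isomorphism types of pairs $(D,\bar d)$, with $D$ a finite structure and $\bar d\in D^n$, such that some induced embedding $D\to M$ maps $\bar d$ to $\bar a$. Let $\mathrm{Tp}_n$ be the set of all $p_M(\bar a)$ with $M$ countable e.c. and $\bar a\in M^n$.

Membership of $(D,\bar d)$ is expressed by an existential formula about $\bar a$. Hence
$$\text{if } M \text{ is e.c. and } M\subseteq N \text{ with } N\ \mathcal C\text{-free, then } p_M(\bar a)=p_N(\bar a).\tag{1}$$
Also, if $p_M(\bar a)=p_N(\bar b)$, then $\bar a\mapsto\bar b$ is an isomorphism of induced substructures, because $(M|\bar a,\bar a)\in p_M(\bar a)=p_N(\bar b)$. Here $M|\bar a$ is the substructure of $M$ on the entries of $\bar a$.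

*Examples.* For one unary predicate $R$ and no constraints, a countable e.c. structure has infinitely many elements inside and outside $R$, and $p_M(a)$ depends only on whether $R(a)$ holds. So $\mathrm{Tp}_1$ has two elements. For the third class of Section 2, embed $M_\alpha$ in a countable e.c. $M$, with $x_0$ going to $a$. Then $p_M(a)$ contains the path $x_0\to\dots\to x_t$ of $M_\alpha$, with its labels and with $x_0$ marked, for every $t$, and no such path labelled in another way, since $F$-successors in $M$ are unique. So $p_M(a)$ determines $\alpha$, and $\mathrm{Tp}_1$ is uncountable.

**Proposition 11.** A universal countable $\mathcal C$-free structure exists if and only if all $\mathrm{Tp}_n$ are countable.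

*Proof.* **Step 1: a universal structure bounds the types.** Let $U$ be universal, and embed it in a countable e.c. $U'$. Every countable e.c. $M$ embeds in $U$, hence in $U'$, and by (1) its sets $p$ are preserved. So $\mathrm{Tp}_n\subseteq\{p_{U'}(\bar b):\bar b\in U'^n\}$, which is countable.

From now on let all $\mathrm{Tp}_n$ be countable.

**Step 2: amalgamate over tuples of the same type.** Let $M,N$ be countable e.c. with $p_M(\bar a)=p_N(\bar b)$. We want a countable e.c. $P$ with embeddings of $M$ and $N$ that identify $\bar a$ with $\bar b$. By compactness, then passing to a countable substructure and extending to an e.c. structure, it suffices that each finite part of the diagram of $N$ be satisfiable together with the diagram of $M$, the axioms of the class, and $\bar b=\bar a$. (The diagram is the set of atomic and negated atomic sentences, including inequalities, true with names for all elements.) Such a finite part speaks of some $N|\bar b\bar c$. It holds in $M$ itself for a suitable interpretation of $\bar c$, because $(N|\bar b\bar c,\bar b)\in p_N(\bar b)=p_M(\bar a)$.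

**Step 3: restrict types.** For $q=p_N(\bar bc)\in\mathrm{Tp}_{n+1}$, the set $p_N(\bar b)$ is determined by $q$: $(D,\bar d)\in p_N(\bar b)$ iff there is $(D',\bar de)\in q$ with $D$ an induced substructure of $D'$ containing $\bar d$. From left to right, add $c$ to the image of $D$; the converse is clear. Call $p_N(\bar b)$ the *restriction* of $q$.

**Step 4: build a rich structure.** We build a countable e.c. $U$ such that
$$\text{for all } n\ge0,\ \bar a\in U^n,\ q\in\mathrm{Tp}_{n+1}\text{ with restriction }p_U(\bar a),\text{ there is }c\in U\text{ with }p_U(\bar ac)=q.\tag{2}$$
Start with any countable e.c. structure. For a single task $(\bar a,q)$ in the current structure $U_s$, choose a countable e.c. $N$ with $q=p_N(\bar bc)$. Then $p_N(\bar b)=p_{U_s}(\bar a)$, and Step 2 gives a countable e.c. $U_{s+1}\supseteq U_s$ in which $N$ embeds with $\bar b$ going to $\bar a$. By (1) for $N$, the image $c'$ of $c$ has $p_{U_{s+1}}(\bar ac')=q$. By (1) for the members of the chain, the sets $p$ of tuples do not change later. As $\mathrm{Tp}_{n+1}$ is countable, there are countably many tasks at each stage, so bookkeeping handles all of them. Let $U$ be the union, which is e.c. because unions of chains of e.c. structures are.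

**Step 5: $U$ is universal.** First, $\mathrm{Tp}_0$ has one element: if $M$ is e.c. and $D$ is finite $\mathcal C$-free, then $D$ embeds in the $\mathcal C$-free structure $M\sqcup D$, hence in $M$. (This is where connectedness of the constraints enters.) Now let $M$ be countable e.c., with elements $m_0,m_1,\dots$. We have $p_M(\emptyset)=p_U(\emptyset)$. If $c_0,\dots,c_{n-1}$ are chosen with $p_M(m_0\dots m_{n-1})=p_U(c_0\dots c_{n-1})$, then $q=p_M(m_0\dots m_n)$ has restriction $p_U(c_0\dots c_{n-1})$, and (2) gives $c_n$. As the sets $p$ determine quantifier-free types, $m_i\mapsto c_i$ is an embedding. Every countable $\mathcal C$-free structure embeds in a countable e.c. one, so $U$ is universal. $\square$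

Fix a computable numbering of the isomorphism types of pairs $(D,\bar d)$ with $\bar d\in D^n$, so that sets $p$ of such types become reals.

**Definition.** A finite set $F$ of pairs $(D,\bar d)$ is *compatible* if there are a finite $\mathcal C$-free $E$ and $\bar e\in E^n$ such that each $D$ has an induced embedding into $E$ with $\bar d\mapsto\bar e$.

For instance, with the constraints "$F$ has out-degree at most $1$" and $n=1$, the pair "$d$ has an $F$-successor in $R$" (with two elements and $d\notin R$) is incompatible with the pair "$d$ has an $F$-successor outside $R$" (with two elements and $d\notin R$), although each alone is compatible. Compatibility is decidable, as we may replace $E$ by the substructure on the images of the $D$'s and $\bar e$, of size at most $\sum|D|+n$.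

**Proposition 12.** $p\in\mathrm{Tp}_n$ if and only if (i) every finite $F\subseteq p$ is compatible, and (ii) for every $(D,\bar d)\notin p$ some finite $F\subseteq p$ has $F\cup\{(D,\bar d)\}$ incompatible. Consequently "$x\in\mathrm{Tp}_n$" is $\Pi^0_2$, uniformly in $(\mathcal C,n)$.

*Proof.* **Step 1: types satisfy (i) and (ii).** Let $p=p_M(\bar a)$ with $M$ e.c. For (i), take for $E$ the substructure of $M$ on the images of the finitely many $D$'s and $\bar a$ (for $n=0$, $F=\emptyset$ any $E$ will do). For (ii), suppose $F\cup\{(D,\bar d)\}$ is compatible for every finite $F\subseteq p$. Every finite part of the diagram of $M$ concerns some $M|\bar a\bar c$, and $(M|\bar a\bar c,\bar a)\in p$ is compatible together with $(D,\bar d)$. So by compactness $M$ has a $\mathcal C$-free extension in which $(D,\bar d)$ is realized over $\bar a$. By (1) it is realized in $M$, i.e. $(D,\bar d)\in p$.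

**Step 2: (i) and (ii) suffice.** By (i) and compactness there is a countable $\mathcal C$-free structure with a tuple $\bar a$ over which all members of $p$ are realized. Extend it to a countable e.c. $M$. Then $p\subseteq p_M(\bar a)$. If $(D,\bar d)\in p_M(\bar a)\setminus p$, take $F$ as in (ii). All members of $F\cup\{(D,\bar d)\}$ are realized over $\bar a$ in $M$, so this set is compatible, a contradiction. Hence $p=p_M(\bar a)$.

**Step 3: complexity.** Compatibility is decidable, so (i) is a universal number quantifier over a condition computable in $p$, and (ii) has the form $\forall\exists$ over such a condition. $\square$

*Proof of Theorem 2(a).* The purpose of this last step is to express countability of $\mathrm{Tp}_n$ with one universal quantifier over reals. Let $\mathrm{HYP}$ be the set of *hyperarithmetic* reals, that is, of reals that are both $\Sigma^1_1$ and $\Pi^1_1$. Textbook facts: $\mathrm{HYP}$ is countable, and "$x\in\mathrm{HYP}$" is $\Pi^1_1$. The effective perfect set theorem (Harrison; see Moschovakis, *Descriptive Set Theory*, 4F.1) says that a $\Sigma^1_1$ set of reals with a non-hyperarithmetic member has a nonempty perfect subset, so it is uncountable.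

$\mathrm{Tp}_n$ is $\Pi^0_2$ by Proposition 12, in particular $\Sigma^1_1$. So if it has a member outside $\mathrm{HYP}$ it is uncountable, and if it has none it is countable. Hence
$$\mathrm{Tp}_n\text{ is countable}\iff\forall x\,(x\in\mathrm{Tp}_n\to x\in\mathrm{HYP}).$$
Since "$x\in\mathrm{Tp}_n$" is arithmetical uniformly in $(\mathcal C,n)$, the right side is $\Pi^1_1$ uniformly in $(\mathcal C,n)$, and so is the statement "for all $n$, $\mathrm{Tp}_n$ is countable" as a property of $\mathcal C$. By Proposition 11 this property is the existence of a universal countable $\mathcal C$-free structure. This proves Theorem 2(a). Together with the hardness proved in Section 11, the problem for $L_K$ is $\Pi^1_1$-complete, which is Theorem 2(b). $\square$
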